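\title{A harmonic diffeomorphism of the unit ball onto $\mathbb{R}^n$ for $n\ge 3$}

\begin{abstract}
For every $n\ge3$ we construct a real-analytic diffeomorphism of the open unit ball of $\mathbb{R}^n$ onto $\mathbb{R}^n$ whose coordinate functions are harmonic. The case $n=3$ answers a question of H.~S.~Shapiro in the affirmative. The map has the form $(U,H)$, where $H$ is an explicit Newtonian potential whose fibers are discs of revolution, and $U$ is a complex harmonic function that commutes with the rotation. The modulus of $U$ is driven to infinity at the boundary, monotonically along the fibers of $H$, by adding high-frequency harmonic waves.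
\end{abstract}

\section{The question and the result}\label{sec:intro}

Let $B=\{x\in\mathbb{R}^n:|x|<1\}$. We call a map $F=(F_1,\dots,F_n)\colon B\to\mathbb{R}^n$ \emph{harmonic} if each $F_j$ is a real harmonic function. How large can the image of an injective harmonic map be? Can it be the whole space?

For $n=1$ it cannot: a harmonic function on $(-1,1)$ is affine, hence bounded. For $n=2$ it cannot either, by the following fact about planar harmonic mappings, which we quote without proof: the only univalent harmonic mappings of a domain $D\subset\mathbb{C}$ onto all of $\mathbb{C}$ are the affine maps $f(z)=az+b\bar z+c$ with $|a|\ne|b|$, defined on $D=\mathbb{C}$. In particular there is no univalent harmonic mapping of the unit disc onto $\mathbb{C}$. H.~S.~Shapiro asked what happens in space \cite{problem}: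
\begin{quote}
\emph{Is there a homeomorphism of the unit ball of $\mathbb{R}^3$ onto $\mathbb{R}^3$ whose coordinate functions are harmonic?}
\end{quote}
The two lower dimensions suggest a negative answer, and the demands on such a map are severe. Preimages of compact sets under a homeomorphism are compact, so $|F(x)|\to\infty$ as $|x|\to1$. Thus $F$ is unbounded near every point of the sphere, it extends continuously to no boundary point, and it has to stay injective while doing so. Nevertheless the answer is yes.

\begin{theorem}\label{thm:main}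
Let $n\ge3$ and let $B$ be the open unit ball of $\mathbb{R}^n$. There is a real-analytic diffeomorphism $F$ of $B$ onto $\mathbb{R}^n$, with real-analytic inverse, all of whose coordinate functions are harmonic.
\end{theorem}

Together with the cases $n=1,2$ above, the theorem gives the following.

\begin{corollary}\label{cor:iff}
A homeomorphism of the unit ball of $\mathbb{R}^n$ onto $\mathbb{R}^n$ with harmonic coordinates exists if and only if $n\ge3$.
\end{corollary}

A second consequence concerns maps that are harmonic across the boundary. A Heinz-type bound would limit the radius of the ball about $f(0)$ that $f(B)$ covers in terms of the derivative $f'(0)$. There is no such bound.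

\begin{corollary}\label{cor:heinz}
Let $n\ge3$. There is a constant $C$ such that for every $M$ some harmonic map $f$, a diffeomorphism of a neighborhood of $\overline B$ onto its image, has $f(0)=0$, $|f'(0)|\le C$ and $f(B)\supset\{|w|<M\}$.
\end{corollary}

\begin{proof}
Let $F$ be as in Theorem~\ref{thm:main}, let $C=|F'(0)|$, and for $0<\rho<1$ let $f(x)=F(\rho x)-F(0)$ on $\{|x|<1/\rho\}$. Then $f(0)=0$ and $f'(0)=\rho F'(0)$. The set $F^{-1}(\{|w-F(0)|\le M\})$ is compact in $B$, so it lies in $\rho B$ when $\rho$ is close to $1$, and then $f(B)=F(\rho B)-F(0)\supset\{|w|\le M\}$.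
\end{proof}

Section~\ref{sec:idea} reduces the problem by symmetry to a monotonicity statement along curves and works out the main device in a flat model. Section~\ref{sec:H} constructs $n-2$ of the coordinates explicitly. Section~\ref{sec:step}, the core of the paper, shows how to improve the other two by a fixed factor near the sphere. Section~\ref{sec:limit} iterates this step, and Section~\ref{sec:diffeo} verifies that the limit is a diffeomorphism.

\section{Symmetry and a model wave}\label{sec:idea}

\subsection{Notation}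
Let $l=n-2\ge1$. We write points of $\mathbb{R}^n=\mathbb{C}\times\mathbb{R}^l$ as $x=(\zeta,y)$, $\zeta=x_1+ix_2$, and put $r=|\zeta|$, $R=|x|$, $S=\partial B$. The \emph{axis} is $\mathcal{A}=\{\zeta=0\}$. A reader interested only in $n=3$ may take $l=1$ and $y=x_3$ throughout; then $\mathcal{A}$ is the $x_3$-axis. The circle acts by $e^{i\theta}\cdot x=(e^{i\theta}\zeta,y)$. A function $u$ is \emph{invariant} if $u(e^{i\theta}\cdot x)=u(x)$, and a complex function $U$ is \emph{equivariant} if $U(e^{i\theta}\cdot x)=e^{i\theta}U(x)$, for all $\theta$. Taking $\theta=\pi$ shows that an equivariant function vanishes on $\mathcal{A}$. By $|S^{l-1}|$ we denote the total measure of the unit sphere of $\mathbb{R}^l$; for $l=1$, $S^0=\{\pm1\}$ carries counting measure. A function is in $C^\infty(\overline B)$ if it is smooth in $B$ and all its derivatives extend continuously to $\overline B$. For complex $u$, $|\nabla u|^2=\sum_j|\partial_ju|^2$, so that $|Xu|\le|X||\nabla u|$ for a real vector $X$.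

\subsection{Reduction to curves}
Injectivity of a map of an $n$-dimensional ball is hard to control under perturbation; monotonicity of a real function along curves is an open condition on a first derivative. To pass from the first to the second we look for
\[
F=(U,H)\colon B\to\mathbb{C}\times\mathbb{R}^l,\qquad U\ \text{equivariant},\quad H\ \text{invariant}.
\]
Suppose that $H$ maps onto $\mathbb{R}^l$ and that each fiber of $H$ is a disc of revolution, swept out by a curve that runs from the axis to the sphere. Then $F$ is bijective as soon as $U$ maps each disc bijectively onto $\mathbb{C}$. Equivariance takes care of the argument of $U$, so what is needed is that $|U|$ increase strictly from $0$ to $\infty$ along each curve.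

This already shows the role of the dimension. For $n=2$ there is no $H$, and an equivariant function on a circle $|\zeta|=R$ is a multiple of $\zeta$; by uniqueness for the Dirichlet problem every equivariant harmonic function on the disc is $c\zeta$. For $n\ge3$ equivariant boundary values may depend on $y$ in an arbitrary way, and in particular they may oscillate in $y$.

The function $U_0=\zeta$ has increasing modulus along any curve on which $r$ increases, but it is bounded. The plan is to multiply $|U|$ by a fixed factor larger than $1$ in a thin layer along $S$, without losing monotonicity and with almost no change inside, and to repeat this infinitely often in thinner and thinner layers.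

\subsection{The flat model}\label{sub:model}
In a thin layer near a boundary point off the axis, $U$ is almost a nonzero constant, which we normalize to $1$. Replace the ball by the half-plane $\{\sigma\le0\}$ with coordinates $(\sigma,\psi)$ and Laplacian $\partial_\sigma^2+\partial_\psi^2$, and replace the curves by lines with direction $Y=\partial_\sigma+\tau\partial_\psi$, where $\tau$ is a real constant that we cannot choose. We want a complex harmonic function $m$ with
\[
m\to1\ \text{rapidly as }\sigma\to-\infty,\qquad Y|m|^2\ge0,\qquad \inf_{\sigma=0}|m|>1 .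
\]
Let $k$ be large and let $w=e^{k(\sigma+i\psi)}=te^{i\varphi}$, so that $t=e^{k\sigma}\le1$, $\varphi=k\psi$, $Yt=kt$, $Y\varphi=k\tau$. Powers of $w$ and of $\bar w$ are harmonic and decay rapidly.

A polynomial $m$ in $w$ alone does not work. The first two conditions give $|m|\ge1$ on the closed unit disc of the $w$-plane and $m(0)=1$. Then $\log|m|$ is a nonnegative harmonic function that vanishes at $w=0$, so $|m|\equiv1$.

A purely imaginary wave does better. For $m=1+ia\operatorname{Re}w$ with $a>0$ we have $|m|^2=1+a^2t^2\cos^2\varphi\ge1$. But there is no gain where $\cos\varphi=0$, and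
\[
Y|m|^2=2ka^2t^2\cos\varphi\,(\cos\varphi-\tau\sin\varphi)
\]
takes negative values of order $k$ whenever $\tau\ne0$. The gain has to be made independent of $\varphi$ to leading order in $a$.

To see how, expand the unimodular function $e^{ia\operatorname{Re}w}$:
\[
e^{ia\operatorname{Re}w}=1+ia\operatorname{Re}w-\tfrac{a^2}{4}\operatorname{Re}(w^2)-\tfrac{a^2}{4}|w|^2+O(a^3).
\]
The first three terms are harmonic and the fourth is not. If $m$ denotes the sum of the first three, then $m=e^{ia\operatorname{Re}w}+\frac{a^2}{4}|w|^2+O(a^3)$, hence $|m|^2=1+\frac{a^2}{2}t^2+O(a^3)$. The exact statement is cleaner still.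

\begin{lemma}\label{lem:wave}
For real $a,t,\varphi$ let
\[
m=1+iat\cos\varphi-\tfrac{a^2}{4}t^2\cos2\varphi,\qquad g(a,t,\varphi)=\tfrac{a^2}{2}t^2+\tfrac{a^4}{16}t^4\cos^22\varphi .
\]
Then $|m|^2=1+g$. If $a,t\in[0,1]$, then $0\le g\le a^2t^2$ and $0\le g_a\le2at^2$. If moreover $\tau\in\mathbb{R}$ and $a^2|\tau|\le4$, then $tg_t+\tau g_\varphi\ge\frac12a^2t^2$.
\end{lemma}

\begin{proof}
We have $|m|^2=(1-\frac{a^2t^2}{4}\cos2\varphi)^2+a^2t^2\,\frac{1+\cos2\varphi}{2}$, and the two terms that are linear in $\cos2\varphi$ cancel. The bounds on $g$ and on $g_a=at^2+\frac{a^3}{4}t^4\cos^22\varphi$ follow from $a,t\le1$. Finally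
\[
tg_t+\tau g_\varphi=a^2t^2+\tfrac{a^4}{4}t^4\cos^22\varphi-\tfrac{a^4}{8}\tau t^4\sin4\varphi ,
\]
and $\frac{a^4}{8}|\tau|t^4\le\frac12a^2t^4\le\frac12a^2t^2$.
\end{proof}

In the model, $Y|m|^2=k(tg_t+\tau g_\varphi)\ge\frac k2a^2t^2$ and $|m|^2\ge1+\frac{a^2}{2}$ on $\sigma=0$. Two features matter later. The admissible amplitude $a$ depends only on the slope $\tau$, that is, on the curves and not on $U$. And $Y|m|^2$ is positive of order $k$, which leaves room to absorb errors of lower order.

\section{The map $H$ and its fiber curves}\label{sec:H}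

Since $U$ vanishes on the axis and is to vanish nowhere else, $H$ has to map the $l$-dimensional ball $\mathcal{A}\cap B$ onto $\mathbb{R}^l$. So $H$ must blow up at $\{0\}\times S^{l-1}$. We achieve this with a Newtonian potential whose charges lie on the axis outside $B$ and touch $S$ along that set. Fix $L$ with
\begin{equation}\label{eq:L}
2^{-l}\log L\ge 2^l/l+1
\end{equation}
(so $L\ge2$), let $K=\{\eta\in\mathbb{R}^l:1\le|\eta|\le L\}$, and define
\[
H(x)=\int_K\eta\,|x-(0,\eta)|^{-l}\,d\eta\in\mathbb{R}^l .
\]
Since $l=n-2$, the kernel is harmonic in $x$ off $(0,\eta)$. So $H$ is harmonic, hence real analytic, off $\{0\}\times K$, and in particular in $B$. It depends only on $(r,y)$, and the substitution $\eta\mapsto O\eta$ gives $H(\zeta,Oy)=OH(\zeta,y)$ for $O\in O(l)$. The vector $H(\zeta,se_1)$ is fixed by the reflections $\eta_j\mapsto-\eta_j$, $j\ge2$, so it is a multiple of $e_1$. Choosing $O$ with $Oe_1=u$ we get, for every unit vector $u$ and real $s$,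
\begin{equation}\label{eq:h}
H(\zeta,su)=h(r,s)\,u,\qquad h(r,s)=\int_K\eta_1D^{-l}\,d\eta,\qquad D^2=r^2+|se_1-\eta|^2 .
\end{equation}
The function $h$ is real analytic on $\mathbb{R}^2$ off the two segments $\{r=0,\ 1\le|s|\le L\}$, and it is odd in $s$ (take $O=-\mathrm{Id}$). These segments do not meet
\[
\Omega=\{(r,s):r\ge0,\ r^2+s^2\le1\}\setminus\{(0,1),(0,-1)\}.
\]
For $n=3$ the restriction of $h$ to the axis is elementary: for $|s|<1$,
\[
h(0,s)=\int_1^L\Big(\frac{\eta}{\eta-s}-\frac{\eta}{\eta+s}\Big)d\eta=\int_1^L\frac{2s\eta}{\eta^2-s^2}\,d\eta=s\log\frac{L^2-s^2}{1-s^2},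
\]
which tends to $\pm\infty$ as $s\to\pm1$.

\begin{lemma}\label{lem:h}
On $\Omega$ the following hold.
\begin{enumerate}
\item[(a)] $rh_s-sh_r>0$ where $r>0$.
\item[(b)] $h_s\ge|S^{l-1}|>0$.
\item[(c)] $|h_r|\le Ch_s$ with a constant $C$.
\item[(d)] $h(r,0)=0$, $h(r,s)>0$ for $s>0$, and $h(0,s)\to\infty$ as $s\to1^-$.
\end{enumerate}
\end{lemma}

Property (b) makes the level curves of $h$ graphs over the $r$-axis, (c) bounds their slope, (a) says that they cross the circles $r^2+s^2=\mathrm{const}$ outward, and (d) makes $H$ surjective. The naive choice $H=y$, $h=s$, has all these properties except the blow-up in (d), and its image is bounded.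

\begin{proof}
(a) Differentiating under the integral,
\[
h_r=-lr\int_K\eta_1D^{-l-2}d\eta,\qquad h_s=l\int_K\eta_1(\eta_1-s)D^{-l-2}d\eta ,
\]
so $rh_s-sh_r=lr\int_K\eta_1^2D^{-l-2}d\eta$. This identity is the reason for the density $\eta$ in the definition of $H$.

(b) Since $\partial_sD^{-l}=-\partial_{\eta_1}D^{-l}$, we have $h_s=-\int_K\eta_1\partial_{\eta_1}D^{-l}d\eta$. Integrate by parts; the outer normal of $K$ is $-\eta$ on $|\eta|=1$ and $\eta/L$ on $|\eta|=L$. This gives
\[
h_s=\int_KD^{-l}d\eta+\int_{|\eta|=1}\eta_1^2D^{-l}dS(\eta)-L^l\int_{S^{l-1}}\omega_1^2\,D^{-l}\big|_{\eta=L\omega}\,dS(\omega).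
\]
Note that $D$ is the distance from $(0,\eta)$ to a point of $\overline B$. Thus $D\le1+|\eta|\le2|\eta|$, and the first term is at least $2^{-l}|S^{l-1}|\log L$. For $|\eta|=L$ we have $D\ge L-1\ge L/2$, and $\int_{S^{l-1}}\omega_1^2=|S^{l-1}|/l$, so the last term has modulus at most $2^l|S^{l-1}|/l$. By \eqref{eq:L},
\begin{equation}\label{eq:hs}
h_s\ge|S^{l-1}|+\int_{|\eta|=1}\eta_1^2D^{-l}dS(\eta).
\end{equation}

(c) The part of $\Omega$ outside the open discs of radius $\frac12$ about $(0,\pm1)$ is compact; there $h_r$ is bounded and (b) suffices. As $h_r$ is odd and $h_s$ is even in $s$, it remains to treat points with $\varrho:=(r^2+(1-s)^2)^{1/2}\le\frac12$, where both derivatives may be large. For $\eta\in K$ we have $|se_1-\eta|\ge1-s\ge0$, so $D\ge\varrho$. By the triangle inequality in $\mathbb{R}^n$, $|\eta-e_1|-\varrho\le D\le|\eta-e_1|+\varrho$; hence $D\ge\frac12|\eta-e_1|$ if $|\eta-e_1|\ge2\varrho$. Splitting the integral at $|\eta-e_1|=2\varrho$,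
\[
\int_KD^{-l-2}d\eta\le\varrho^{-l-2}\,\frac{|S^{l-1}|}{l}(2\varrho)^l+2^{l+2}|S^{l-1}|\int_{2\varrho}^\infty\xi^{-3}d\xi=C\varrho^{-2},
\]
so $|h_r|\le lLr\,C\varrho^{-2}\le C/\varrho$, because $r\le\varrho$. On the cap $\{|\eta|=1,\ |\eta-e_1|\le\varrho\}$, whose measure is at least $c\varrho^{l-1}$, we have $\eta_1=1-\frac12|\eta-e_1|^2\ge\frac12$ and $D\le2\varrho$. By \eqref{eq:hs},
\begin{equation}\label{eq:hsblow}
h_s\ge c/\varrho\qquad(\varrho\le\tfrac12),
\end{equation}
and (c) follows.

(d) Oddness gives $h(r,0)=0$, and (b) gives $h>0$ for $s>0$. By \eqref{eq:hsblow}, $h_s(0,s)\ge c/(1-s)$ for $\frac12\le s<1$, and this function is not integrable up to $s=1$.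
\end{proof}

We now parametrize the level curves of $h$ (Figure~\ref{fig:fibers}). Put $z=-h_r/h_s$ on $\Omega$; it is bounded by Lemma~\ref{lem:h}(c).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.2]
\draw (0,-1) arc (-90:90:1);
\draw (0,-1)--(0,1);
\draw[line width=2.4pt] (0,1)--(0,1.35) node[left]{$K$};
\draw[line width=2.4pt] (0,-1)--(0,-1.35) node[left]{$K$};
\draw[thick,->] (0,0)--(1,0) node[right]{$h=0$};
\draw[thick,->] (0,0.4) .. controls (0.4,0.4) and (0.7,0.46) .. (0.85,0.527) node[right]{$h=\lambda$};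
\draw[thick,->] (0,0.75) .. controls (0.25,0.75) and (0.45,0.79) .. (0.55,0.835);
\draw[thick,->] (0,-0.4) .. controls (0.4,-0.4) and (0.7,-0.46) .. (0.85,-0.527) node[right]{$h=-\lambda$};
\draw[thick,->] (0,-0.75) .. controls (0.25,-0.75) and (0.45,-0.79) .. (0.55,-0.835);
\draw[fill=white] (0,1) circle (0.03);
\draw[fill=white] (0,-1) circle (0.03);
\node[left] at (0,0.2) {$r=0$};
\end{tikzpicture}
\caption{Schematic picture for $n=3$. The half-disc is a meridian section of the ball, with $r$ horizontal and $s=x_3$ vertical. The charges that define $H$ lie on the thick segments $K$ of the axis, which touch the sphere at the two poles. The arrows are level curves of $H=h(r,s)$; each is a graph over an interval of the $r$-axis and runs from the axis to the sphere. Rotating such a curve about the axis gives a fiber of $H$.}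
\label{fig:fibers}
\end{figure}

\begin{lemma}\label{lem:fibers}
For every $\lambda\ge0$ there are $r_\lambda\in(0,1]$ and $s_\lambda\in C^1[0,r_\lambda]$ with the following properties.
\begin{enumerate}
\item[(a)] The set $\{(r,s)\in\Omega:s\ge0,\ h(r,s)=\lambda\}$ is the graph of $s_\lambda$, and $s_\lambda'(r)=z(r,s_\lambda(r))$.
\item[(b)] For $u\in S^{l-1}$ and $\xi\in[0,1]$ let $x_{\lambda,u}(\xi)=(\xi r_\lambda,\ s_\lambda(\xi r_\lambda)u)$. This point depends continuously on $(\lambda,u,\xi)$; it lies in $B$ for $\xi<1$ and on $S$ for $\xi=1$.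
\item[(c)] Let $x=(\zeta,y)\in\overline B$, not of the form $(0,y)$ with $|y|=1$. Then $H(x)=\lambda u$ if and only if $x=e^{i\theta}\cdot x_{\lambda,u}(\xi)$ for some $\theta$ and some $\xi\in[0,1]$.
\end{enumerate}
\end{lemma}

The curves $\xi\mapsto e^{i\theta}\cdot x_{\lambda,u}(\xi)$ are called \emph{fiber curves}. By (c), applied with $\lambda u=H(x)$, every point of $\overline B\setminus\mathcal{A}$ lies on one of them.

\begin{proof}
Let $\kappa(r)=h(r,\sqrt{1-r^2})$ for $0<r\le1$. By Lemma~\ref{lem:h}(a), $\frac{d}{d\vartheta}h(\sin\vartheta,\cos\vartheta)=sh_r-rh_s<0$ for $0<\vartheta\le\frac\pi2$, so $\kappa$ is continuous and strictly decreasing, and $\kappa(1)=0$. For fixed $s_0<1$ and small $r$ we have $\kappa(r)\ge h(r,s_0)\to h(0,s_0)$, so $\kappa(r)\to\infty$ as $r\to0$ by Lemma~\ref{lem:h}(d). Let $r_\lambda=\kappa^{-1}(\lambda)$, a continuous function of $\lambda\in[0,\infty)$.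

For $0<r\le1$ the function $s\mapsto h(r,s)$ increases strictly from $0$ to $\kappa(r)$ on $[0,\sqrt{1-r^2}]$; for $r=0$ it increases from $0$ to $\infty$ on $[0,1)$. So $h(r,s)=\lambda$ has a solution $s\ge0$ with $(r,s)\in\Omega$ if and only if $r\le r_\lambda$. The solution is unique; call it $s_\lambda(r)$. It equals $\sqrt{1-r^2}$ exactly when $\kappa(r)=\lambda$, that is, $r=r_\lambda$.

Next, $s_\lambda(r)$ is continuous in $(\lambda,r)$. Let $(\lambda_j,r_j)\to(\lambda,r)$ with $r_j\le r_{\lambda_j}$, and suppose, passing to a subsequence, that $s_j:=s_{\lambda_j}(r_j)\to s_*$. If $(r,s_*)\ne(0,1)$, then $(r,s_*)\in\Omega$ and $h(r,s_*)=\lambda$, so $s_*=s_\lambda(r)$. If $(r,s_*)=(0,1)$, then for each $s_0<1$ and large $j$ we have $\lambda_j=h(r_j,s_j)\ge h(r_j,s_0)\to h(0,s_0)$; so $\lambda\ge h(0,s_0)$ for all $s_0<1$, against Lemma~\ref{lem:h}(d). This proves (b). Near each point of the graph of $s_\lambda$ the implicit function theorem describes $\{h=\lambda\}$ as the graph of a smooth function with derivative $z$, and by continuity $s_\lambda$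 agrees with that function. This completes (a).

For (c), write $y=su'$ with $s\ge0$, $|u'|=1$; then $(r,s)\in\Omega$ and $H(x)=h(r,s)u'$. If $\lambda>0$, then $H(x)=\lambda u$ means $u'=u$ and $h(r,s)=\lambda$, because $h\ge0$; now use (a). If $\lambda=0$, then $H(x)=0$ means $s=0$, while $r_0=1$ and $x_{0,u}(\xi)=(\xi,0)$ for every $u$.
\end{proof}

Monotonicity along fiber curves is expressed by a vector field tangent to them. Let $\partial_r$ be the unit field $(\zeta/|\zeta|,0)$ off $\mathcal{A}$, and let $\partial_yH$ be the $l\times l$ Jacobian matrix of $H$ in $y$.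

\begin{lemma}\label{lem:Z}
The matrix $\partial_yH$ is invertible on $\overline B\setminus\{(0,y):|y|=1\}$. The vector field $Z=\partial_r-\big((\partial_yH)^{-1}\partial_rH\big)\cdot\nabla_y$ is smooth in a neighborhood of $\overline B\setminus\mathcal{A}$, and on $\overline B\setminus\mathcal{A}$:
\begin{enumerate}
\item[(a)] $ZH=0$ and $|Z|\le C_0$ with a constant $C_0$;
\item[(b)] along a fiber curve, $Z$ is differentiation with respect to $r$;
\item[(c)] $ZR^2>0$.
\end{enumerate}
\end{lemma}

\begin{proof}
At $y=su$ with $s>0$, the formula $H=h(r,|y|)\,y/|y|$ shows that $\partial_yH$ has the eigenvalue $h_s>0$ in the direction $u$ and the eigenvalue $h/s>0$ on $u^\perp$. At $y=0$, differentiating \eqref{eq:h} in $s$ gives $(\partial_yH)u=h_s(r,0)u$ for every unit vector $u$. So $\partial_yH$ is invertible, also in a neighborhood of $\overline B\setminus\mathcal{A}$, and $Z$ is smooth there because $H$ is. The identity $ZH=0$ holds by definition. At $y=su$, $s\ge0$, we have $\partial_rH=h_ru$, so $Z=\partial_r+z(r,s)\,u\cdot\nabla_y$. Therefore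 $|Z|^2=1+z^2$ is bounded; (b) is the equation $s_\lambda'=z$; and $ZR^2=2(r+sz)=2(rh_s-sh_r)/h_s>0$.
\end{proof}

\section{Raising the modulus near the sphere}\label{sec:step}

Let $\mathcal{C}$ be the set of equivariant $U\in C^\infty(\overline B;\mathbb{C})$, harmonic in $B$, for which there is $c=c(U)>0$ with
\[
Z|U|^2\ge c\,r\quad\text{on }\overline B\setminus\mathcal{A}.
\]
The function $\zeta$ belongs to $\mathcal{C}$, since $Zr^2=2r$. The weight $r$ is the natural one: an equivariant $U\in C^\infty(\overline B)$ has $|U|\le Cr$, hence $|Z|U|^2|\le2|U||ZU|\le Cr$. If $U\in\mathcal{C}$, then $|U|$ increases strictly along each fiber curve, starting from $0$ on the axis; so $U\ne0$ on $\overline B\setminus\mathcal{A}$.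

\begin{proposition}\label{prop:step}
For every $\varepsilon\in(0,1)$ there is $\alpha=\alpha(\varepsilon)\in(0,1]$ such that for all $U\in\mathcal{C}$ and $\delta\in(0,1)$ there is $V\in\mathcal{C}$ with
\begin{enumerate}
\item[(i)] $|V-U|+|\nabla(V-U)|\le\delta$ on $\{|x|\le1-\delta\}$, and $\big|Z|V|^2-Z|U|^2\big|\le\delta r$ on $\{|x|\le1-\delta\}\setminus\mathcal{A}$;
\item[(ii)] $|V|\ge|U|$ on $S$, and $|V|^2\ge(1+\frac{\alpha^2}{2})|U|^2$ on $S\cap\{r\ge\varepsilon\}$.
\end{enumerate}
\end{proposition}

Because $\alpha$ does not depend on $U$, the step can be repeated.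

\begin{corollary}\label{cor:double}
For all $\varepsilon,\delta\in(0,1)$ and $U\in\mathcal{C}$ there is $V\in\mathcal{C}$ that satisfies \textup{(i)} and
\begin{enumerate}
\item[(ii$'$)] $|V|\ge|U|$ on $S$, and $|V|\ge2|U|$ on $S\cap\{r\ge\varepsilon\}$.
\end{enumerate}
\end{corollary}

\begin{proof}
Choose $N$ with $(1+\frac{\alpha^2}{2})^N\ge4$ and apply Proposition~\ref{prop:step} $N$ times with $\delta/N$ in place of $\delta$. Each estimate (i) holds on $\{|x|\le1-\delta/N\}\supset\{|x|\le1-\delta\}$, and the $N$ errors add up to at most $\delta$ and $\delta r$.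
\end{proof}

The ball differs from the flat model in three ways. The model wave times $U|_S$ is not harmonic, not even approximately to the order we need; a correction term repairs this (Step~2). The corrected wave is still only approximately harmonic, and the difference to a harmonic function has to be small in $C^1(\overline B)$ (Steps~3 and~4). Finally, neither the slope $\tau$ nor $1/|U|$ is under control near the axis, so the amplitude is cut off there, and the zone where it is small needs a separate argument (Step~6).

\subsection{Three facts about the Laplacian}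
We use the \emph{maximum principle}: if $u\in C^2(B)\cap C^0(\overline B)$ is real, $\Delta u\ge0$ in $B$ and $u\le0$ on $S$, then $u\le0$ in $B$. We use \emph{boundary regularity} \cite[Theorem~6.19]{GT}: for the Laplacian on a smooth bounded domain, a solution that is $C^2$ inside and continuous on the closure, with right side in $C^{j,\gamma}$ on the closure and boundary values in $C^{j+2,\gamma}$, is $C^{j+2,\gamma}$ on the closure. In particular the harmonic function in $B$ with smooth boundary values lies in $C^\infty(\overline B)$. The third fact is an interior gradient estimate.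

\begin{lemma}\label{lem:grad}
If $u$ is smooth in the ball $B(x_0,\varrho)$, then, with suprema over this ball and $C=C(n)$,
\[
|\nabla u(x_0)|\le C\big(\varrho^{-1}\sup|u|+\varrho\sup|\Delta u|\big).
\]
\end{lemma}

\begin{proof}
Replacing $u$ by $x\mapsto u(x_0+\varrho x)$ we may take $x_0=0$, $\varrho=1$. Fix $\phi\in C_c^\infty(B)$ with $\phi=1$ on $\{|x|\le\frac12\}$, and let $\Phi=-c_n|x|^{2-n}$ be the fundamental solution, so that $\phi u=\Phi*\Delta(\phi u)$. Then $\partial_ju(0)=\int(\partial_j\Phi)(-x)\,\Delta(\phi u)(x)\,dx$, where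
\[
\Delta(\phi u)=\phi\Delta u+2\operatorname{div}(u\nabla\phi)-u\Delta\phi .
\]
The first term contributes at most $C\sup|\Delta u|$, since $|\nabla\Phi|\le C|x|^{1-n}$ is integrable on $B$. The other two are supported in $\{|x|\ge\frac12\}$, where $\Phi$ is smooth; after an integration by parts in the divergence term they contribute at most $C\sup|u|$.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:step}}

\subsubsection*{Step 1: coordinates, phase and amplitude}
Write $x=e^\sigma\omega$ with $\sigma=\log R\le0$ and $\omega\in S$. Functions on $S$ are regarded as functions of $x\ne0$ that do not depend on $\sigma$. With the gradient $\nabla_S$ and the Laplacian $\Delta_S$ of the sphere $S$,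
\[
R^2\Delta=\partial_\sigma^2+(n-2)\partial_\sigma+\Delta_S,\qquad R^2|\nabla u|^2=|\partial_\sigma u|^2+|\nabla_Su|^2 .
\]
For the model to apply we need a phase $\psi$ on $S$ with $|\nabla_S\psi|=1$, and for equivariance it must be invariant. Let $\psi(\omega)\in[0,\pi]$ be the angle between $\omega$ and $p=(0,e_1)\in\mathcal{A}$; for $n=3$ it is the colatitude. It is invariant and smooth on $S\setminus\{\pm p\}$. It is the geodesic distance from $p$, and in geodesic polar coordinates $\Delta_S$ acts on functions of $\psi$ as $\partial_\psi^2+(n-2)\cot\psi\,\partial_\psi$. Thus $|\nabla_S\psi|=1$ and $\Delta_S\psi=(n-2)\cot\psi$. Here $n\ge3$ is used: on a circle every invariant function is constant.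

On $\overline B\setminus\mathcal{A}$ let $\mu=Z\sigma=ZR^2/(2R^2)$, which is positive by Lemma~\ref{lem:Z}(c), and let
\[
Y=\mu^{-1}Z=\partial_\sigma+v,\qquad\tau=v\psi .
\]
Then $v\sigma=0$, so $v$ is tangent to the spheres $R=\mathrm{const}$, and $\mu,v,\tau$ are smooth. The positivity of $\mu$ is what makes the radial growth of a wave visible along the fiber curves. Let $\Sigma=\{\omega\in S:r(\omega)\ge\varepsilon/2\}$, a compact subset of $S\setminus\mathcal{A}$, and choose $\alpha\in(0,1]$ with
\[
\alpha^2|\tau|\le3\quad\text{on }\Sigma .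
\]
Since $Z$ is fixed, $\alpha$ depends only on $\varepsilon$. Let $\chi\colon\mathbb{R}\to[0,1]$ be smooth, $\chi=0$ on $(-\infty,\varepsilon/2]$, $\chi>0$ on $(\varepsilon/2,\infty)$, $\chi=1$ on $[\varepsilon,\infty)$. On $S$ put
\[
a=\alpha\chi(r),\qquad b=\chi(r)+|\chi'(r)|+|\chi''(r)| .
\]
The amplitude $a$ is smooth and invariant, and $b$ is continuous. We have $a\le b$, $|\nabla_Sa|\le Cb$, and $b=0$ wherever $a=0$, since $\chi$ and its derivatives vanish on $(-\infty,\varepsilon/2]$.

Let $q=U|_S$ and $q_0=\min_\Sigma|q|>0$. Put $\beta_1=iaq$ and $\beta_2=-\frac{a^2}{4}q$; these are smooth, equivariant and supported in $\Sigma$. From now on $k\ge4$ is a large parameter, and $C,C_1,C_2$ denote constants that may depend on $n,\varepsilon,\chi,U$ but not on $k$.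

\subsubsection*{Step 2: an approximately harmonic wave}
For smooth $\beta$ supported in $\Sigma$ let $\Lambda\beta=2\nabla_S\psi\cdot\nabla_S\beta+(n-2)\cot\psi\,\beta$. It is smooth and supported in $\Sigma$, because $\pm p\notin\Sigma$. If $\beta$ is equivariant, so is $\Lambda\beta$, because the rotations are isometries of $S$ that preserve $\psi$. For $\nu\ge1$, the product rule together with $\nabla_S\cos\nu\psi=-\nu\sin\nu\psi\,\nabla_S\psi$ and $\Delta_S\cos\nu\psi=-\nu^2\cos\nu\psi-\nu\sin\nu\psi\,\Delta_S\psi$, and the analogous formulas for the sine, gives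
\begin{align}
\Delta_S(\beta\cos\nu\psi)&=(\Delta_S\beta-\nu^2\beta)\cos\nu\psi-\nu\,\Lambda\beta\,\sin\nu\psi,\label{eq:cos}\\
\Delta_S(\beta\sin\nu\psi)&=(\Delta_S\beta-\nu^2\beta)\sin\nu\psi+\nu\,\Lambda\beta\,\cos\nu\psi.\label{eq:sin}
\end{align}
By \eqref{eq:cos}, the $\nu^2$ terms cancel in
\[
R^2\Delta(e^{\nu\sigma}\beta\cos\nu\psi)=e^{\nu\sigma}\big\{-2\nu G_\nu[\beta]+\Delta_S\beta\cos\nu\psi\big\},
\]
where
\[
G_\nu[\beta]=-\tfrac{n-2}{2}\beta\cos\nu\psi+\tfrac12\Lambda\beta\,\sin\nu\psi .
\]
Step~3 will show that solving away a Laplacian in a layer of width $1/\nu$ gains one power of $\nu$ in $C^1$. A remainder of order $\nu$ is therefore too large, and we cancel it by a term that vanishes on $S$. Let $G=G_\nu[\beta]$. By \eqref{eq:cos} and \eqref{eq:sin}, $\Delta_SG=-\nu^2G+O(\nu)$. Since $\partial_\sigma(\sigma e^{\nu\sigma})=(1+\nu\sigma)e^{\nu\sigma}$ and $\partial_\sigma^2(\sigma e^{\nu\sigma})=(2\nu+\nu^2\sigma)e^{\nu\sigma}$,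
\begin{align*}
R^2\Delta(\sigma e^{\nu\sigma}G)&=e^{\nu\sigma}\big\{2\nu G+(n-2)(1+\nu\sigma)G+\sigma(\nu^2G+\Delta_SG)\big\}\\
&=e^{\nu\sigma}\big\{2\nu G+O(1+\nu|\sigma|)\big\}.
\end{align*}
Hence $P_\nu[\beta]=e^{\nu\sigma}\{\beta\cos\nu\psi+\sigma G_\nu[\beta]\}$ satisfies
\[
|R^2\Delta P_\nu[\beta]|\le C(1+\nu|\sigma|)e^{\nu\sigma}\le Ce^{\nu\sigma/2}\qquad(\sigma\le0),
\]
with $C$ depending on $\beta$ but not on $\nu$.

Let $\chi_1(\sigma)$ be smooth, equal to $1$ for $\sigma\ge-1$ and to $0$ for $\sigma\le-2$, and let
\[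
\widetilde W=\chi_1(\sigma)\big(P_k[\beta_1]+P_{2k}[\beta_2]\big),
\]
extended by $0$ near the origin. This function is smooth on $\overline B$ and equivariant, and it vanishes outside the closed set
\[
T=\{e^\sigma\omega:-2\le\sigma\le0,\ \omega\in\Sigma\}\subset\{r\ge r_*\},\qquad r_*=e^{-2}\varepsilon/2 .
\]
We have
\begin{equation}\label{eq:W}
|\widetilde W|\le CR^k,\qquad|\nabla\widetilde W|\le CkR^k,\qquad|\Delta\widetilde W|\le C_1R^{k/2}.
\end{equation}
The first two bounds hold since each derivative produces at most one factor $2k$. In the third, the terms that contain derivatives of $\chi_1$ live on $-2\le\sigma\le-1$ and are at most $Cke^{k\sigma}\le Cke^{-k/2}e^{k\sigma/2}\le Ce^{k\sigma/2}$. Since $U$, $\nabla U$, $Z$ and $\widetilde W$ are bounded, expanding $|U+\widetilde W|^2-|U|^2=2\operatorname{Re}(\overline U\widetilde W)+|\widetilde W|^2$ gives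
\begin{equation}\label{eq:ZW}
\big|Z|U+\widetilde W|^2-Z|U|^2\big|\le CkR^k\ \text{ on }T,\qquad Z|U+\widetilde W|^2=Z|U|^2\ \text{ off }T .
\end{equation}

\subsubsection*{Step 3: the harmonic wave and the boundary gain}
Let $W$ be the harmonic function in $B$ with $W=\widetilde W$ on $S$. It lies in $C^\infty(\overline B)$, and it is equivariant because $x\mapsto e^{-i\theta}W(e^{i\theta}\cdot x)$ is harmonic with the same boundary values. Define
\[
V=U+W .
\]
On $S$ we have $\sigma=0$, so $V=q+\beta_1\cos k\psi+\beta_2\cos2k\psi=q\,(1+ia\cos k\psi-\frac{a^2}{4}\cos2k\psi)$ on $\Sigma$ and $V=q$ off $\Sigma$. Lemma~\ref{lem:wave} with $t=1$ gives $|V|^2\ge(1+\frac{a^2}{2})|q|^2$, which is (ii).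

Let $E=W-\widetilde W$. It is equivariant, vanishes on $S$, and $|\Delta E|\le C_1R^{k/2}$. We claim that
\begin{equation}\label{eq:E}
|\nabla E|\le C/k,\qquad|E|\le C\min\{k^{-2},\,r/k\}\qquad\text{on }\overline B .
\end{equation}
Let $k'=\frac k2+2\le k$. The function $R^{k'}$ is $C^2$, and $\Delta R^{k'}=k'(k'+n-2)R^{k'-2}\ge\frac{k^2}{4}R^{k/2}$. So for each real $\theta$ the function $\operatorname{Re}(e^{i\theta}E)-\frac{4C_1}{k^2}(1-R^{k'})$ has nonnegative Laplacian and vanishes on $S$. By the maximum principle and $1-R^{k'}\le k'(1-R)$,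
\[
|E|\le\frac{4C_1}{k^2}(1-R^{k'})\le4C_1\min\{k^{-2},\,(1-R)/k\}.
\]
Now apply Lemma~\ref{lem:grad} at $x\in B$, using $|\Delta E|\le C_1$. If $1-|x|\ge2/k$, take $\varrho=1/k$ and the bound $|E|\le Ck^{-2}$. If $1-|x|<2/k$, take $\varrho=\frac12(1-|x|)<1/k$; on $B(x,\varrho)$ we have $1-R\le3\varrho$, so $|E|\le C\varrho/k$. In both cases $|\nabla E(x)|\le C/k$, and this extends to $S$ by continuity. Finally $E(0,y)=0$, and integration along the segment from $(0,y)$ to $(\zeta,y)$, which lies in $\overline B$, gives $|E|\le Cr/k$.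

\subsubsection*{Step 4: the error does not affect monotonicity}
Unlike $\widetilde W$, the error $E$ is spread over the whole ball, also near the axis, where the reserve $c(U)r$ is small, and near $\{0\}\times S^{l-1}$, where $H$ is singular. So we need its effect to be $o(1)\cdot r$, and we need the uniform bound $|Z|\le C_0$. Since $V=(U+\widetilde W)+E$,
\[
Z|V|^2-Z|U+\widetilde W|^2=2\operatorname{Re}Z(\overline UE)+2\operatorname{Re}Z(\overline{\widetilde W}E)+Z|E|^2 .
\]
By $|U|\le Cr$, $|\nabla U|\le C$, \eqref{eq:W} and \eqref{eq:E},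
\begin{align*}
|Z(\overline UE)|&\le C|E|+Cr|\nabla E|\le Cr/k,\\
|Z(\overline{\widetilde W}E)|&\le Ck|E|+C|\nabla E|\le C/k,\\
|Z|E|^2|&\le C|E||\nabla E|\le Cr/k^2 .
\end{align*}
The middle term vanishes off $T$, and $1\le r/r_*$ on $T$. Hence
\begin{equation}\label{eq:err}
\big|Z|V|^2-Z|U+\widetilde W|^2\big|\le Cr/k\quad\text{on }\overline B\setminus\mathcal{A}.
\end{equation}
Now (i) follows. On $\{|x|\le1-\delta\}$, \eqref{eq:W} and \eqref{eq:E} give $|W|+|\nabla W|\le Ck(1-\delta)^k+C/k$, while \eqref{eq:ZW} and \eqref{eq:err} give $|Z|V|^2-Z|U|^2|\le Ck(1-\delta)^kr/r_*+Cr/k$ off the axis. For large $k$ these are at most $\delta$ and $\delta r$.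

\subsubsection*{Step 5: the derivative in the boundary layer}
It remains to show that $V\in\mathcal{C}$. By \eqref{eq:err} it suffices to find $c'>0$, independent of $k$, with
\begin{equation}\label{eq:goal}
Z|U+\widetilde W|^2\ge c'r\quad\text{on }\overline B\setminus\mathcal{A}\ \text{ for large }k .
\end{equation}
Off $T$ the left side is at least $c(U)r$ by \eqref{eq:ZW}. On $T$ we have $Z|U|^2\ge c_1:=c(U)r_*$. At points of $T$ with $\sigma\le-k^{-1/2}$, \eqref{eq:ZW} bounds the left side below by $c_1-Cke^{-\sqrt k}\ge c_1/2$ for large $k$. What is left is the layer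
\[
T_k=\{e^\sigma\omega:-k^{-1/2}\le\sigma\le0,\ \omega\in\Sigma\},
\]
where $\chi_1=1$. It lies in the compact set $T\subset\overline B\setminus\mathcal{A}$, on which $0<\mu_0\le\mu\le\mu_1$, $|v|\le C$, and $\tau$ is uniformly continuous. So for large $k$ the function $\tau$ changes by at most $1$ across the layer, and $a^2|\tau|\le\alpha^2|\tau|\le4$ on $T_k$. Also $Y|U|^2\ge c_1/\mu_1=:2c_2$ on $T_k$, and $|Yu|\le|\partial_\sigma u|+C|\nabla_Su|$ for every smooth $u$.

To compare with the model, write $U=q+\sigma\tilde q$, where $\tilde q(\sigma,\omega)=\int_0^1(\partial_\sigma U)(\xi\sigma,\omega)\,d\xi$ is bounded with its first derivatives on $[-1,0]\times S$. Let $t=e^{k\sigma}\in(0,1]$, let $m$ and $g$ be as in Lemma~\ref{lem:wave} with $a=a(\omega)$ and $\varphi=k\psi$, and let $\Gamma=tG_k[\beta_1]+t^2G_{2k}[\beta_2]$. Then $U+\widetilde W=qm+\sigma(\tilde q+\Gamma)$ on $T_k$. Expanding the square of the modulus and subtracting $|U|^2=|q|^2+2\sigma\operatorname{Re}(\bar q\tilde q)+\sigma^2|\tilde q|^2$, we obtain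
\begin{gather*}
|U+\widetilde W|^2=|U|^2+|q|^2g+\sigma J,\\
J=2\operatorname{Re}\big[\bar q(\bar m-1)\tilde q\big]+2\operatorname{Re}\big[\bar q\bar m\Gamma\big]+2\sigma\operatorname{Re}\big[\overline{\tilde q}\,\Gamma\big]+\sigma|\Gamma|^2 .
\end{gather*}

\emph{The main term.} We have $Yt=kt$, $Y\varphi=k\tau$ and $|Ya|=|va|\le Cb$. By Lemma~\ref{lem:wave},
\[
Yg=k(tg_t+\tau g_\varphi)+g_a\,Ya\ge\tfrac k2a^2t^2-Cbt,\qquad|g\,Y|q|^2|\le Ca^2t^2\le Cbt ,
\]
so $Y(|q|^2g)\ge\frac12q_0^2ka^2t^2-Cbt$.

\emph{The remainder.} Write $\beta_j=\chi(r)u_j$ with $u_1=i\alpha q$ and $u_2=-\frac{\alpha^2}{4}\chi(r)q$. Then $\Lambda\beta_j=\chi(r)\Lambda u_j+2\chi'(r)(\nabla_S\psi\cdot\nabla_Sr)u_j$, where $\Lambda u_j$, given by the same formula, and $\nabla_S\psi\cdot\nabla_Sr$ are smooth on $S\setminus\mathcal{A}$. So $\beta_j$, $\Lambda\beta_j$ and their gradients are bounded by $Cb$ on $\Sigma$; this is the reason for $\chi''$ in $b$. Consequently $|G_{jk}[\beta_j]|\le Cb$ and $|\nabla_SG_{jk}[\beta_j]|\le Ckb$ for $j=1,2$. Together with $\partial_\sigma t=kt$,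 $a\le b$ and $|\nabla_Sa|\le Cb$ this yields
\[
|m-1|+|\Gamma|\le Cbt,\qquad|Ym|+|Y\Gamma|\le Ckbt .
\]
Each term of $J$ is a product of $m-1$ or $\Gamma$, or a conjugate, with bounded factors. When $Y$ falls on $q$, $\tilde q$ or $\sigma$ it costs a constant, and when it falls on $m$ or $\Gamma$ the result is at most $Ckbt$. Thus $|J|\le Cbt$, $|YJ|\le Ckbt$, and $|Y(\sigma J)|=|J+\sigma YJ|\le Cbt(1+k|\sigma|)$.

Since $k|\sigma|=\log\frac1t$, we arrive at
\begin{equation}\label{eq:key}
Y|U+\widetilde W|^2\ge2c_2+\tfrac12q_0^2\,ka^2t^2-C_2\,b\,t\,(1+\log\tfrac1t)\quad\text{on }T_k .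
\end{equation}

\subsubsection*{Step 6: reserve against gain}
The gain in \eqref{eq:key} is quadratic in $at$ and the loss is linear in $bt$, so the gain alone does not win where $a$ or $t$ is small. There the reserve $2c_2$, which comes from the strict inequality in the definition of $\mathcal{C}$, takes over. The function $t(1+\log\frac1t)$ has derivative $\log\frac1t\ge0$, so it increases on $(0,1]$ and is at most $1$. We show that the right side of \eqref{eq:key} is at least $c_2$ for large $k$.

If $b(\omega)\le c_2/C_2$, the loss is at most $c_2$. Otherwise $\omega$ lies in the compact set $\Sigma\cap\{b\ge c_2/C_2\}$, which does not depend on $k$ and on which $a$ has no zero. So $a\ge a_1>0$ there; let $b_1=\max_Sb$. If $t\le k^{-1/2}$, the loss is at most $C_2b_1k^{-1/2}(1+\frac12\log k)\le c_2$ for large $k$. If $t\ge k^{-1/2}$, then for large $k$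
\[
\tfrac12q_0^2\,ka^2t\ge\tfrac12q_0^2a_1^2k^{1/2}\ge C_2b_1(1+\tfrac12\log k)\ge C_2b(1+\log\tfrac1t),
\]
and multiplying by $t$ shows that the gain is at least the loss.

Thus $Z|U+\widetilde W|^2=\mu Y|U+\widetilde W|^2\ge\mu_0c_2$ on $T_k$. As $r\le1$, \eqref{eq:goal} holds with $c'=\min\{c(U),c_1/2,\mu_0c_2\}$. By \eqref{eq:err}, $Z|V|^2\ge\frac12c'r$ for large $k$, and $V\in\mathcal{C}$. This proves Proposition~\ref{prop:step}. \qed

\section{The limit function}\label{sec:limit}

\begin{proposition}\label{prop:U}
There is an equivariant harmonic function $U\colon B\to\mathbb{C}$ such that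
\begin{enumerate}
\item[(a)] for every $\rho<1$ there is $c>0$ with $Z|U|^2\ge cr$ on $\{|x|\le\rho\}\setminus\mathcal{A}$;
\item[(b)] for all $\lambda\ge0$ and $u\in S^{l-1}$, the function $\xi\mapsto|U(x_{\lambda,u}(\xi))|$ is a strictly increasing continuous bijection of $[0,1)$ onto $[0,\infty)$.
\end{enumerate}
\end{proposition}

\begin{proof}
We iterate Corollary~\ref{cor:double}. Two things have to survive in the limit. The monotonicity constants $c(U_j)$ may tend to $0$, so all later errors must be small compared with each earlier constant. And the growth is gained on $S$, where the limit does not exist, so at each stage we fix interior points at which $U_j$ is close to its boundary values and keep all later changes small there.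

\emph{Construction.} Let $U_0=\zeta$. Suppose that $U_j\in\mathcal{C}$ is given, with $c_j=c(U_j)$. The function $(\lambda,u,\xi)\mapsto U_j(x_{\lambda,u}(\xi))$ is uniformly continuous on $[0,j]\times S^{l-1}\times[0,1]$ by Lemma~\ref{lem:fibers}(b), so there is $\xi_j\in(0,1)$ with
\begin{equation}\label{eq:xi}
|U_j(x_{\lambda,u}(\xi_j))-U_j(x_{\lambda,u}(1))|\le1\qquad(0\le\lambda\le j,\ u\in S^{l-1}).
\end{equation}
The points $x_{\lambda,u}(\xi_j)$ in \eqref{eq:xi} form a compact subset of $B$. Choose $d_j\in(0,\frac1{j+2})$, with $d_j\le d_{j-1}$ if $j\ge1$, such that this subset lies in $B_j:=\{|x|\le1-d_j\}$. Let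
\[
\delta_j=\min\{d_j,\ 2^{-j-2},\ 2^{-j-2}c_0,\ \dots,\ 2^{-j-2}c_j\},
\]
and let $U_{j+1}\in\mathcal{C}$ be the function given by Corollary~\ref{cor:double} for $U_j$, $\varepsilon=\frac1{j+2}$ and $\delta=\delta_j$.

\emph{Convergence.} For $k\ge j$ we have $\delta_k\le d_k\le d_j$, so $B_j\subset\{|x|\le1-\delta_k\}$. Therefore on $B_j$
\[
|U_{k+1}-U_k|+|\nabla(U_{k+1}-U_k)|\le2^{-k-2},\qquad\big|Z|U_{k+1}|^2-Z|U_k|^2\big|\le2^{-k-2}c_jr,
\]
the second bound off the axis. The balls $B_j$ exhaust $B$ because $d_j\to0$. So $U_k$ and $\nabla U_k$ converge locally uniformly to $U$ and $\nabla U$, where $U$ is harmonic, as a locally uniform limit of harmonic functions, and equivariant. Since $\sum_{k\ge j}2^{-k-2}\le\frac12$, we get $|U-U_j|\le\frac12$ on $B_j$ and $Z|U|^2\ge\frac12c_jr$ on $B_j\setminus\mathcal{A}$, which proves (a). By Lemma~\ref{lem:Z}(b), the function in (b) is then strictly increasing; it is continuous and vanishes at $\xi=0$.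

\emph{Blow-up.} Fix $\lambda,u$ and let $x_1=x_{\lambda,u}(1)\in S$; its $r$-coordinate is $r_\lambda>0$. We have $U_j(x_1)\ne0$ for all $j$, and $|U_{j+1}(x_1)|\ge2|U_j(x_1)|$ as soon as $\frac1{j+2}\le r_\lambda$. So $|U_j(x_1)|\to\infty$. For $j\ge\lambda$ the point $x_{\lambda,u}(\xi_j)$ lies in $B_j$, and \eqref{eq:xi} gives
\[
|U(x_{\lambda,u}(\xi_j))|\ge|U_j(x_{\lambda,u}(\xi_j))|-\tfrac12\ge|U_j(x_1)|-\tfrac32\to\infty .
\]
An increasing continuous function on $[0,1)$ that starts at $0$ and is unbounded takes every value in $[0,\infty)$.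
\end{proof}

\section{The map $(U,H)$ is a diffeomorphism}\label{sec:diffeo}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $F=(U,H)\colon B\to\mathbb{C}\times\mathbb{R}^l=\mathbb{R}^n$ with $U$ from Proposition~\ref{prop:U}. Its coordinates $\operatorname{Re}U$, $\operatorname{Im}U$, $H_1,\dots,H_l$ are harmonic, so $F$ is real analytic.

\emph{Bijectivity.} Let $(w,\lambda u)$ be given, $\lambda\ge0$, $|u|=1$. By Lemma~\ref{lem:fibers}(b),(c), the points of $B$ with $H=\lambda u$ are exactly the points $e^{i\theta}\cdot x_{\lambda,u}(\xi)$ with $\xi\in[0,1)$, and at such a point $U$ equals $e^{i\theta}U(x_{\lambda,u}(\xi))$. By Proposition~\ref{prop:U}(b) there is exactly one $\xi\in[0,1)$ with $|U(x_{\lambda,u}(\xi))|=|w|$. If $w=0$, then $\xi=0$; the point $x_{\lambda,u}(0)$ lies on the axis and is fixed by the rotations, so it is the only preimage. If $w\ne0$, there is exactly one $\theta$ modulo $2\pi$ with $e^{i\theta}U(x_{\lambda,u}(\xi))=w$. So $F$ is a bijection of $B$ onto $\mathbb{R}^n$. By Brouwer's theorem on invariance of domain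 (an injective continuous map of an open subset of $\mathbb{R}^n$ into $\mathbb{R}^n$ is open), $F$ is a homeomorphism; for $n=3$ this already answers the question.

It remains to show that $F'(x)$ is invertible for every $x\in B$. The inverse function theorem for real-analytic maps then shows that $F^{-1}$ is real analytic.

\emph{Points off the axis.} Since $\partial_yH$ is invertible (Lemma~\ref{lem:Z}), $H'(x)$ has rank $l$, and its kernel has dimension $2$. The kernel contains $Z$ and the rotation field $\partial_\theta=(i\zeta,0)$. These are linearly independent, since $Zr=1$, $\partial_\theta r=0$ and $\partial_\theta\ne0$. So a vector in $\ker F'(x)$ has the form $c_1Z+c_2\partial_\theta$ with real $c_1,c_2$, and it annihilates $U$. Differentiating the equivariance relation at $\theta=0$ gives $\partial_\theta U=iU$, so $c_1ZU+ic_2U=0$. Multiply by $\overline U$ and take real parts: $\frac12c_1Z|U|^2=0$, so $c_1=0$ by Proposition~\ref{prop:U}(a). Then $c_2=0$, because $U\ne0$ off the axis.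

\emph{Points on the axis.} Let $x=(0,su)$ with $0\le s<1$, $|u|=1$. The derivative of $U$ in $y$ vanishes at $x$, because $U=0$ on $\mathcal{A}$. The derivative of $H$ in $\zeta$ vanishes at $x$, because $H$ is even in $\zeta$. The derivative of $U$ in $\zeta$ at $x$ is a real-linear map $\mathbb{C}\to\mathbb{C}$ that commutes with multiplication by every $e^{i\theta}$, so it is multiplication by a number $w_0\in\mathbb{C}$. Thus $F'(x)$ is block diagonal with blocks $w_0$ and $\partial_yH$, and we have to show that $w_0\ne0$. With $\lambda=h(0,s)$ we have $x=x_{\lambda,u}(0)$. By the chain rule along the $C^1$ curve $r\mapsto(r,s_\lambda(r)u)$, and since the $y$-derivative of $U$ vanishes at $x$, $U(r,s_\lambda(r)u)=w_0r+o(r)$ as $r\to0^+$. On the other hand, take $\rho\in(s,1)$ and $c$ as in Proposition~\ref{prop:U}(a). Integrating $Z|U|^2\ge cr$ along the curve gives $|U(r,s_\lambda(r)u)|^2\ge\frac12cr^2$ for small $r$. Hence $|w_0|^2\ge c/2>0$.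
\end{proof}

\begin{thebibliography}{9}

\bibitem{GT}
Gilbarg and Trudinger, \emph{Elliptic Partial Differential Equations of Second Order}.

\bibitem{problem}
Source of the question of H.~S.~Shapiro:
\texttt{http://dlibra.umcs.lublin.pl//Content/30537/PDF/czas4050\_48\_1994\_3.pdf}

\end{thebibliography}
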